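\title{A character with few classes of zeros bounds the Fitting height}

\begin{abstract}
Let $G$ be a finite solvable group and let $\chi$ be a non-linear irreducible character of $G$ that vanishes on at most $n$ conjugacy classes. We prove that the Fitting height of $G$ is bounded in terms of $n$ alone. The proof studies the chief factor $L/N$, of order $p^d$, at which the restriction of $\chi$ first becomes reducible. A count of zeros bounds the point stabilizers of $G$ on $L/N$, and this controls $G/L$. The group $L$ is controlled by Turull's theorem on coprime action, once a $p$-element of order $p^a$ with $a$ bounded has been found in $L\setminus N$.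
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite. By Burnside's theorem, every irreducible character $\chi$ of a group $G$ that is non-linear, that is, has $\chi(1)>1$, vanishes somewhere. Let $z(\chi)$ be the number of conjugacy classes of $G$ on which $\chi$ vanishes, and for non-abelian $G$ put
\[
n(G)=\min\{z(\chi)\mid \chi\in\operatorname{Irr}(G),\ \chi(1)>1\}\ge 1 .
\]
A small value of $n(G)$ says that a single non-linear character comes close to having no zeros. We ask what one such character forces on a solvable group.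

Let $F(X)$ be the Fitting subgroup of $X$, the largest nilpotent normal subgroup. The Fitting height $h(G)$ of a solvable group $G$ is the length $h$ of the series $1=F_0<F_1<\dots<F_h=G$ with $F_{i+1}/F_i=F(G/F_i)$. It is the least number of nilpotent layers from which $G$ can be built. Conjecture~G of \cite{zeros} states that the Fitting height of a non-abelian solvable group $G$ is bounded in terms of $n(G)$. We prove this conjecture.

\begin{theorem}\label{thm:main}
There is a function $f:\mathbb N\to\mathbb N$ such that, if $G$ is a finite solvable group and $\chi\in\operatorname{Irr}(G)$ is non-linear and vanishes on at most $n$ conjugacy classes of $G$, then $h(G)\le f(n)$. In particular $h(G)\le f(n(G))$ for every non-abelian finite solvable group $G$.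
\end{theorem}

Two examples show what $n(G)$ does not control.

\begin{example}\label{ex:dihedral}
Let $G$ be dihedral of order $2k$ with $k\ge3$ odd. An irreducible character of degree $2$ takes values $\zeta+\zeta^{-1}$ on rotations, with $\zeta^k=1$; these are non-zero because $\zeta^2\neq-1$. It vanishes on the reflections, which form one class. So $n(G)=1$ while $|G|$ is unbounded. In the other direction, if $B$ is abelian then $n(G\times B)=|B|\,n(G)$ and $h(G\times B)=h(G)$ for every non-abelian solvable $G$, so $h(G)$ does not bound $n(G)$.
\end{example}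

\begin{example}\label{ex:affine}
Let $p\ge3$ and $r\ne p$ be primes. The affine group $\operatorname{AGL}_1(p)$ of maps $i\mapsto \alpha i+\gamma$ of $\mathbb F_p$ acts on the additive group $N$ of functions $w:\mathbb F_p\to\mathbb F_r$ with $\sum_i w(i)=0$. Let $G=N\rtimes \operatorname{AGL}_1(p)$, and let $L\trianglelefteq G$ be generated by $N$ and the translations. Fix a primitive complex $r$-th root of unity $\omega$, and let $G$ act on the space with basis $(e_i)_{i\in\mathbb F_p}$ by $we_i=\omega^{w(i)}e_i$ and $ae_i=e_{a(i)}$. The $p$ characters $w\mapsto\omega^{w(i)}$ of $N$ are distinct and are permuted transitively, so the character $\chi$ of this action is irreducible, and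
\[
\chi(wa)=\sum_{a(i)=i}\omega^{w(i)} .
\]
For $a=1$ this is a sum of $p$ powers of $\omega$; it can vanish only if all $r$ powers occur equally often, which is impossible as $r\nmid p$. A map $a$ that is not a translation has exactly one fixed point, so $\chi(wa)\ne0$. Thus the zeros of $\chi$ are the elements of $L\setminus N$. A translation $\tau\ne1$ fixes only constant functions, and a constant function in $N$ is $0$; so $C_N(\tau)=1$ and the coset $N\tau$ is one $N$-class. The non-trivial translations are conjugate, so $L\setminus N$ is one class and $n(G)=1$. Since $C_G(N)=N$ and $\operatorname{AGL}_1(p)$ has no non-trivial normal $r$-subgroup, $F(G)=N$ and $h(G)=3$. For $p=3$, $r=2$ this is the symmetric group $S_4$.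
\end{example}

In both examples the zeros fill a large set with few classes, so some zero $x$ has a small centralizer, and a group on which $x$ acts with few fixed points has few nilpotent layers. This is the reason to expect Theorem~\ref{thm:main}. It also explains why $\chi$ need not be faithful: if $\chi(x)=0$, then the whole coset $x\ker\chi$ consists of zeros.

The mechanism can be seen completely in the smallest case. Suppose that $\chi$ vanishes on one class only and that $\chi_N$ is reducible for some normal subgroup $N$ of prime index $p$. Then $\chi$ vanishes on $G\setminus N$ (see Section~\ref{sec:chief}). Each of the $p-1$ cosets $xN\neq N$ is a union of classes, so $p=2$ and $G\setminus N=xN$ is a single class. Hence $|C_G(x)|=2$, so $x$ is an involution, and so is its conjugate $xy$ for each $y\in N$. From $(xy)^2=1$ we get $x^{-1}yx=y^{-1}$. Inversion is therefore an automorphism of $N$, so $N$ is abelian and $h(G)\le2$.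

In general the restriction of $\chi$ first becomes reducible at a chief factor $V=L/N$ of order $q=p^d$ lower down, and three difficulties appear.
\begin{enumerate}
\item The group $G/L$ must be controlled, although its order is unbounded (Example~\ref{ex:affine}). In Section~\ref{sec:chief} we count zeros outside $L$ and bound the point stabilizers of $G/L$ on $V$; in Section~\ref{sec:linear} we deduce that for large $q$ the action on $V$ is semilinear of dimension one.
\item The substitute for ``$x$ inverts $N$'' is Turull's theorem, which needs a coprime action, while $p$ may divide $|N|$. In Section~\ref{sec:height} we show that $N$ has boundedly many $p$-layers, and we bound $h(L)$ in terms of $n$ and $a$ whenever $L\setminus N$ contains an element of order $p^a$.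
\item The exponent $a$ must be bounded. Counting gives a bound only in terms of $n$ and $d$. For large $d$ we use the semilinear structure; this is Section~\ref{sec:large}, the longest part of the proof.
\end{enumerate}

\section{Tools}\label{sec:tools}

\subsection{Conventions}
We write $x^t=t^{-1}xt$ and $[x,y]=x^{-1}y^{-1}xy$, so that $[x,yt]=[x,t][x,y]^t$. An \emph{$X$-class} is an orbit under conjugation by $X$, and $k(X)$ is the number of conjugacy classes of $X$. For a prime $p$, $O_p(X)$ and $O_{p'}(X)$ are the largest normal $p$-subgroup and $p'$-subgroup, and $O^p(X)$ and $O^{p'}(X)$ are the smallest normal subgroups whose quotient is a $p$-group, respectively a $p'$-group; we have $O^p(O^p(X))=O^p(X)$ and $O^{p'}(O^{p'}(X))=O^{p'}(X)$. Every element $x$ is uniquely a product of a $p$-element and a $p'$-element that commute, its \emph{$p$-part} and \emph{$p'$-part}; both are powers of $x$. A \emph{chief factor} of $G$ is a quotient $M/M_1$ of normal subgroups of $G$ with no normal subgroup of $G$ strictly between them. If $G$ is solvable, it is an elementary abelian $r$-group for some prime $r$ and an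 irreducible $\mathbb F_rG$-module. For solvable $X$ and $Y\trianglelefteq X$ we have $h(X)\le h(Y)+h(X/Y)$ and $h(X)\le\log_2|X|$.

\subsection{Standard results}
\begin{description}
\item[Landau's theorem.] The order of $X$ is bounded in terms of $k(X)$. (The class equation reads $\sum_i 1/c_i=1$ with centralizer orders $c_i$, one of which is $|X|$.) We let $\beta(j)$ be the largest order of a group with at most $j$ classes.
\item[Turull's theorem \cite{turull}.] If a solvable group $A$ acts on a solvable group $X$ with $(|A|,|X|)=1$, then $h(X)\le h(C_X(A))+2\ell(A)$, where $\ell(A)$ is the number of prime factors of $|A|$ counted with multiplicity.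
\item[Restriction to a chief factor {\cite[6.18]{isaacs}}.] If $L/N$ is an abelian chief factor of $G$ and $\theta\in\operatorname{Irr}(L)$ is $G$-invariant, then $\theta_N$ is irreducible, or $\theta_N=e\varphi$ with $\varphi\in\operatorname{Irr}(N)$ and $e^2=|L:N|$, or $\theta_N$ is a sum of $|L:N|$ distinct irreducible characters.
\item[Extension {\cite[11.22]{isaacs}}.] If $L\trianglelefteq X$ and $X/L$ is cyclic, every $X$-invariant irreducible character of $L$ extends to $X$.
\item[Gallagher's theorem {\cite[6.17]{isaacs}}.] If $L\trianglelefteq X$, $\psi\in\operatorname{Irr}(X)$ and $\psi_L=\theta$ is irreducible, then the characters $\psi\mu$ with $\mu\in\operatorname{Irr}(X/L)$ are irreducible and distinct, and they are all the irreducible characters of $X$ lying over $\theta$.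
\item[Brauer's lemma {\cite[6.32]{isaacs}}.] An automorphism of an abelian group $X$ fixes equally many elements of $X$ and of $\operatorname{Irr}(X)$. By orbit counting, a group acting on $X$ has equally many orbits on $X$ and on $\operatorname{Irr}(X)$.
\item[Critical subgroups {\cite[5.3.11]{gorenstein}}.] By a theorem of Thompson, an $r$-group $S$ has a characteristic subgroup $D$ with $D/Z(D)$ elementary abelian and $C_S(D)=Z(D)$.
\item[The Fitting subgroup.] If $Y$ is solvable, then $C_Y(F(Y))\le F(Y)$. If also $O_{p'}(Y)=1$, this says $C_Y(O_p(Y))\le O_p(Y)$ (Hall--Higman 1.2.3).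
\item[Schur--Zassenhaus theorem.] A normal Hall subgroup of a solvable group has a complement, and all complements are conjugate.
\item[Coprime action.] Let $A$ act on the solvable group $X$ with $(|A|,|X|)=1$. If $A$ acts trivially on an invariant normal subgroup $Y$ and on $X/Y$, it acts trivially on $X$. If $X$ is a $p$-group and $A$ acts trivially on the Frattini quotient $X/\Phi(X)$, it acts trivially on $X$. If $X$ is abelian, then $X=[X,A]\times C_X(A)$.
\item[Three subgroups lemma.] If $[X,Y,Z]=1$ and $[Y,Z,X]=1$, then $[Z,X,Y]=1$.
\end{description}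

\subsection{Cosets with few classes}

\begin{lemma}\label{lem:elem}
Let $Y\trianglelefteq X$.
\begin{enumerate}
\item[(a)] $|C_{X/Y}(xY)|\le|C_X(x)|$ for all $x\in X$.
\item[(b)] If $Y$ is a union of at most $j$ $X$-classes, then every chain $1=Y_0<Y_1<\dots<Y_s=Y$ of normal subgroups of $X$ has $s\le j-1$. If $Y$ is solvable, $h(Y)\le j-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The preimage $X_1$ of $C_{X/Y}(xY)$ conjugates $x$ into $xY$, so $|X_1:C_X(x)|\le|Y|$. (b) The sets $\{1\}$ and $Y_i\setminus Y_{i-1}$ are disjoint non-empty unions of $X$-classes. The terms of the Fitting series of $Y$ are normal in $X$.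
\end{proof}

The following property is what survives of the hypothesis on $\chi$ once characters have done their work. Let $N\trianglelefteq L$ with $L$ solvable and $L/N$ a non-trivial elementary abelian $p$-group. Every coset of $N$ is then a union of $L$-classes. We call the pair $(L,N)$ \emph{$m$-tight} if every coset $xN\neq N$ is a union of at most $m$ $L$-classes.

\begin{lemma}\label{lem:tight}
Let $(L,N)$ be $m$-tight, with $L/N$ a $p$-group of order $q$.
\begin{enumerate}
\item[(a)] If $Y\trianglelefteq L$ and $Y\le N$, then $(L/Y,N/Y)$ is $m$-tight.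
\item[(b)] Every coset $xN\ne N$ contains an element $u$ with $|C_L(u)|\le mq$.
\item[(c)] Let $y\in L\setminus N$ have order $p^a$ and let $Q$ be a normal $p'$-subgroup of $L$. Then $C_Q(y)$ is a union of at most $m$ classes of $C_L(y)$, and $h(Q)\le m-1+2a$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The image of a class is a class. (b) One of the at most $m$ classes in $xN$ has at least $|N|/m$ elements, and $|L|/(|N|/m)=mq$.

(c) We have $Q\le N$ because $L/N$ is a $p$-group. For $w\in C_Q(y)$ the element $yw$ lies in $yN$ and has $p$-part $y$ and $p'$-part $w$. If $(yw)^t=yw'$ with $w,w'\in C_Q(y)$ and $t\in L$, comparing parts gives $y^t=y$ and $w^t=w'$. So the number of $C_L(y)$-classes in $C_Q(y)$ is at most the number of $L$-classes in $yN$. Lemma~\ref{lem:elem}(b) gives $h(C_Q(y))\le m-1$, and Turull's theorem for $\langle y\rangle$ acting on $Q$ gives the bound for $h(Q)$.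
\end{proof}

\subsection{Two facts on linear groups}

\begin{lemma}\label{lem:class2}
Let $W$ be a finite-dimensional vector space over a field $\mathbb F$ and let $D\le\operatorname{GL}(W)$ be a finite group such that $D'\le Z(D)$ and $Z(D)$ consists of scalars. Then $|D:Z(D)|\le(\dim W)^2$.
\end{lemma}

\begin{proof}
For $y\in D$ the map $\kappa_y:t\mapsto[y,t]$ is a homomorphism $D\to\mathbb F^\times$, and $t^{-1}yt=\kappa_y(t)\,y$. So $y$ is a common eigenvector for the conjugation action of $D$ on $\operatorname{End}(W)$, with character $\kappa_y$. Since $\kappa_{yy'}=\kappa_y\kappa_{y'}$ and $\kappa_y=1$ only for $y\in Z(D)$, representatives of the cosets of $Z(D)$ have distinct characters and are linearly independent in $\operatorname{End}(W)$.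
\end{proof}

\begin{lemma}\label{lem:gens}
Let $r\ne p$ be primes. An $r$-subgroup $S$ of $\operatorname{GL}_\Delta(p)$ is generated by at most $2\Delta$ elements.
\end{lemma}

\begin{proof}
We first recall why every representation $W$ of an $r$-group $S$ over $\overline{\mathbb F}_p$ is monomial, that is, a direct sum of lines permuted by $S$. Use induction on $|S|$. By Maschke's theorem we may take $W$ irreducible, and by induction faithful. If $S$ is abelian, $W$ is a line. Otherwise choose $t\notin Z(S)$ central modulo $Z(S)$; then $B=\langle t\rangle Z(S)$ is abelian, normal and not central. So $B$ does not act by scalars and $W$ is the direct sum of at least two eigenspaces of $B$, permuted transitively by $S$. The stabilizer $S_1<S$ of one eigenspace $W_1$ permutes lines whose direct sum is $W_1$, and the $S$-translates of these lines decompose $W$.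

Now let $S\le \operatorname{GL}_\Delta(p)$ permute $\Delta$ such lines, with kernel $S_0$. Then $S_0$ is a subgroup of a product of $\Delta$ cyclic groups, so it needs at most $\Delta$ generators. The group $S/S_0$ is an $r$-subgroup of the symmetric group of degree $\Delta$, so its order is $r^j$ with $j\le\sum_{i\ge1}\Delta/r^i\le\Delta$, and it needs at most $\Delta$ generators.
\end{proof}

\section{The chief factor where the character splits}\label{sec:chief}

From now on $G$ is solvable and $\chi\in\operatorname{Irr}(G)$ is non-linear and vanishes on at most $n$ classes. Restrict $\chi$ along a chief series of $G$. At the top the restriction is irreducible; at the bottom it is reducible, because $\chi(1)>1$. (This is the only use of non-linearity.) So there is a chief factor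
\[
V=L/N,\qquad |V|=q=p^d,
\]
such that $\theta=\chi_L$ is irreducible and $\chi_N$ is reducible. We regard $V$ also as an $\mathbb F_p$-space, and put $V^*=\operatorname{Irr}(L/N)$.

The character $\theta$ is $G$-invariant, so either $\theta_N=e\varphi$ with $e^2=q$, or $\theta_N$ is a sum of $q$ distinct conjugate characters $\varphi_1,\dots,\varphi_q$. By Frobenius reciprocity $\varphi^L$ contains $e\theta$, respectively $\varphi_1^L$ contains $\theta$, and the degrees agree in both cases. So a multiple of $\theta$ is induced from $N$, and $\chi$ vanishes on $L\setminus N$. Therefore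
\begin{equation}\label{eq:LN}
L\setminus N \text{ is a union of at most $n$ $G$-classes, and } \theta\lambda=\theta \text{ for all } \lambda\in V^*.
\end{equation}

By \eqref{eq:LN}, $G$ has few orbits on $V$, but \eqref{eq:LN} says nothing about stabilizers: it does not change when $G$ is replaced by $G\times B$ with $B$ abelian. The factor $B$ is detected by the zeros outside $L$. In general, a coset $xL$ contains zeros as soon as $x$ fixes a non-trivial $\lambda \in V^*$, because the identity $\theta\lambda=\theta$ lifts to $L\langle x\rangle$. The next lemma counts these zeros. For $\lambda\in V^*$ let $S_\lambda\ge L$ be its stabilizer in $G$, where $\lambda^t(y^t)=\lambda(y)$.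

\begin{lemma}\label{lem:count}
We have $\sum_\lambda k(S_\lambda/L)\le n$, where $\lambda$ runs over representatives of the $G$-orbits on $V^*\setminus\{1\}$.
\end{lemma}

\begin{proof}
For $x\in G$ let $\Lambda_x\le V^*$ be the group of $x$-invariant characters and let $X=L\langle x\rangle$. Both depend only on $xL$, since $L$ acts trivially on $V$.

\emph{A canonical extension.} Let $\lambda\in\Lambda_x$. It extends to a linear character $\hat\lambda$ of $X$. Both $\chi_X$ and $\chi_X\hat\lambda$ extend $\theta=\theta\lambda$, so by Gallagher's theorem $\chi_X\hat\lambda=\chi_X\mu$ with $\mu\in\operatorname{Irr}(X/L)$ linear. Then $\tilde\lambda=\hat\lambda\mu^{-1}$ extends $\lambda$ and satisfies $\chi_X\tilde\lambda=\chi_X$. It is the only such extension: the quotient of two of them is a character $\mu'$ of $X/L$ with $\chi_X\mu'=\chi_X$, so $\mu'=1$ by Gallagher's theorem. By uniqueness $\lambda\mapsto\tilde\lambda$ is a homomorphism, so $\varepsilon_x(\lambda)=\tilde\lambda(x)$ defines $\varepsilon_x\in\operatorname{Irr}(\Lambda_x)$. As $\chi(x)\varepsilon_x(\lambda)=\chi(x)$ for all $\lambda\in\Lambda_x$,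 we have $\chi(x)=0$ whenever $\varepsilon_x\ne1$.

\emph{From zeros to pairs.} Let $\mathcal P$ be the set of pairs $(gL,\eta)$ with $\eta\in\operatorname{Irr}(\Lambda_g)$. The group $G$ acts on $\mathcal P$ by $(gL,\eta)^t=(g^tL,\eta^t)$, where $\eta^t(\lambda^t)=\eta(\lambda)$. The map $x\mapsto(xL,\varepsilon_x)$ is $G$-equivariant: $(\tilde\lambda)^t$ extends $\lambda^t$ to $X^t$ and fixes $\chi_{X^t}$, so it is the canonical extension of $\lambda^t$, and $\varepsilon_{x^t}(\lambda^t)=(\tilde\lambda)^t(x^t)=\varepsilon_x(\lambda)$. The map is onto: for $y\in L$ we have $\varepsilon_{xy}(\lambda)=\varepsilon_x(\lambda)\lambda(y)$, and every character of $\Lambda_x$ extends to $V^*$ and so has the form $\lambda\mapsto\lambda(y)$. Every pair with $\eta\ne1$ is thus the image of a zero of $\chi$, and $G$ has at most $n$ orbits on such pairs.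

\emph{Dualizing.} Fix $gL$. The orbits of pairs $(g'L,\eta)$ with $g'L$ conjugate to $gL$ and $\eta\neq1$ correspond to the orbits of $C_{G/L}(gL)$ on $\operatorname{Irr}(\Lambda_g)\setminus\{1\}$. By Brauer's lemma these are as many as the orbits on $\Lambda_g\setminus\{1\}$. Summing over the classes of $G/L$, we find that $G$ has at most $n$ orbits on the pairs $(gL,\lambda)$ with $1\ne\lambda\in V^*$ and $g\in S_\lambda$. Sorting these orbits by $\lambda$, their number is $\sum_\lambda k(S_\lambda/L)$.
\end{proof}

In Example~\ref{ex:affine} there is one orbit on $V^*\setminus\{1\}$ and $S_\lambda=L$, so the sum is $1$. Put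
\[
b=\beta(n),\qquad m_0=nb^2,\qquad C=C_G(V)\ge L,\qquad H=G/C\le\operatorname{GL}(V).
\]

\begin{lemma}\label{lem:stab}
\begin{enumerate}
\item[(a)] The stabilizer $S_v$ in $G$ of a vector $0\ne v\in V$ has $|S_v:L|\le b^2$.
\item[(b)] The pair $(L,N)$ is $m_0$-tight.
\item[(c)] $|C:L|\le b$, the group $H$ has at most $n$ orbits on $V\setminus\{0\}$, and $(q-1)/n\le|H|\le b(q-1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:count} and Landau's theorem, $|S_\lambda:L|\le b$ for all $1\ne\lambda\in V^*$.

(a) A subgroup of $G/L$ that fixes a vector need not fix a character, but its Hall subgroups do. A Hall $p'$-subgroup $Q$ of $S_v/L$ acts coprimely, so $V/[V,Q]\cong C_V(Q)\ne0$, and $Q$ fixes any $\lambda\neq1$ that is trivial on $[V,Q]$. A Sylow $p$-subgroup of $S_v/L$ acts on the $p$-group $V^*$ and so fixes some $\lambda\ne1$. Both subgroups have order at most $b$.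

(b) Let $v=xN\neq N$. By \eqref{eq:LN} the coset $xN$ meets at most $n$ $G$-classes. An element of $G$ that conjugates one element of $xN$ to another lies in $S_v$, so $xN$ is a union of at most $n$ $S_v$-classes, and each splits into at most $|S_v:L|\le b^2$ $L$-classes.

(c) Take $\lambda\ne1$. Then $C\le S_\lambda$, so $|C:L|\le b$ and $|H|=|G:S_\lambda|\,|S_\lambda:C|\le(q-1)b$. The bound on orbits follows from \eqref{eq:LN}, and it gives $q-1\le n|H|$.
\end{proof}

\section{The action on $V$ and the height of $G/L$}\label{sec:linear}

The irreducible solvable group $H$ has few orbits on vectors and small stabilizers, so $|H|$ is within a bounded factor of $q$. The model is a subgroup of bounded index in $\mathbb F_q^\times$ acting on $\mathbb F_q$. For large $q$ nothing else occurs, up to field automorphisms. The proof takes a maximal abelian normal subgroup $A$, shows that it spans a field $\mathbb F$, and shows that $|H:A|$ is much smaller than $q^{1/2}$; if $\mathbb F$ were smaller than $V$, then $|A|\le q^{1/2}$ and $H$ would be too small.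

\begin{lemma}\label{lem:semilinear}
There is $q_0=q_0(n)$ such that, if $q>q_0$, then $V$ can be identified with $\mathbb F_q$ so that $H$ has a normal subgroup $A\le\mathbb F_q^\times$, acting by multiplication, with $H/A$ cyclic of order at most $d$ and $|A|\ge(q-1)/(nd)$. In all cases
\[
h(G/L)\le\log_2b+\max\{2,\log_2(bq_0)\}.
\]
\end{lemma}

\begin{proof}
Let $A$ be maximal among the abelian normal subgroups of $H$.

\emph{$A$ spans a field.} By Clifford's theorem $V=V_1\oplus\dots\oplus V_j$, where the $V_i$ are the homogeneous components of $V$ as an $A$-module, permuted transitively by $H$. Vectors with different numbers of non-zero components lie in different orbits, so $j\le n$. If $j\ge2$, the orbit of a non-zero vector of $V_1$ lies in $\bigcup_i V_i$ and has at most $nq^{1/2}$ elements; its stabilizer in $H$ has order at least $(q-1)/(n^2q^{1/2})$ and at most $b^2$, which bounds $q$. So for large $q$ the module $V$ is a sum of copies of one irreducible $A$-module $W$. The commutative ring $\mathbb F=\mathbb F_p[A]\subseteq\operatorname{End}(V)$ acts faithfully on $W$. For $0\neq w\in W$ the annihilator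 of $w$ kills $\mathbb Fw=W$ and so is $0$; thus $\mathbb F\cong W$ has no proper non-zero ideals and is a field. Write $|\mathbb F|=p^s$ and $t=\dim_{\mathbb F}V=d/s$. The group $A\le\mathbb F^\times$ is cyclic. Conjugation by $H$ induces field automorphisms of $\mathbb F$ with kernel $H_1=C_H(A)$, so $H/H_1$ is cyclic of order at most $s\le d$, and $H_1$ acts $\mathbb F$-linearly. By the maximality of $A$, every abelian normal subgroup of $H$ contained in $H_1$ lies in $A$.

\emph{A subgroup of class at most two that controls $H_1$.} For each prime $r$ let $D_r$ be a critical subgroup of $O_r(H_1)$, and let $D=A\prod_rD_r\trianglelefteq H$. The group $Z(D_r)$ is abelian, normal in $H$ and contained in $H_1$, so $Z(D_r)\le A$; as $A$ is central in $H_1$, we get $Z(D_r)=D_r\cap A$. The $D_r$ for different $r$ commute elementwise. Hence $D/A$ is abelian, and an element $\alpha\prod_r\delta_r$ of $D$ is central only if each $\delta_r$ lies in $Z(D_r)$; so $Z(D)=A$. Put $w_0=|D:A|$. Lemma~\ref{lem:class2}, applied to $D$ on the $\mathbb F$-space $V$, gives $w_0\le t^2\le d^2$.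

Let $X=C_{H_1}(D)\trianglelefteq H$. For each $r$, $O_r(X)\le O_r(H_1)$ centralizes $D_r$, so $O_r(X)\le Z(D_r)\le A$. Thus $F(X)\le A$ is central in $X$, and $X=C_X(F(X))\le F(X)\le A$. So $C_{H_1}(D)=A$. Let $H_2$ be the kernel of the action of $H_1$ on $D/A$. An element $u\in H_2$ defines the homomorphism $\delta A\mapsto[\delta,u]$ from $D/A$ to $A$, and this gives a homomorphism $H_2\to\operatorname{Hom}(D/A,A)$ with kernel $C_{H_1}(D)=A$. Since $A$ is cyclic, $|\operatorname{Hom}(D/A,A)|\le w_0$. Since $D/A$ is generated by at most $\log_2w_0$ elements, $|\operatorname{Aut}(D/A)|\le w_0^{\log_2w_0}$. Therefore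
\[
|H_1:A|\le w_0^{1+\log_2w_0}\le d^{\,2+4\log_2d}.
\]

\emph{Conclusion.} If $t\ge2$, then $|A|\le|\mathbb F|\le q^{1/2}$ and $(q-1)/n\le|H|\le q^{1/2}d^{\,3+4\log_2d}$ with $d\le\log_2q$. The logarithm of the last factor is $O((\log\log q)^2)$, so $q$ is bounded. Hence there is $q_0(n)$ such that $q>q_0$ implies $t=1$. Then $|\mathbb F|=q$ and $H_1\le\mathbb F^\times$ is abelian, so $H_1=A$ and $|A|\ge|H|/d\ge(q-1)/(nd)$. In this case $h(H)\le2$. If $q\le q_0$, then $|H|\le bq_0$. Finally $h(G/L)\le h(C/L)+h(H)$ and $|C:L|\le b$.
\end{proof}

\section{The height of $L$ and the order of one element}\label{sec:height}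

Lemma~\ref{lem:tight}(c) bounds the height of each $p'$-section of $N$. To bound $h(N)$ we must also limit how often a $p$-layer lies below a $p'$-layer that acts on it. The next lemma shows that each such configuration costs a class of zeros. For $Y\trianglelefteq G$ with $Y\le N$, let $\nu(Y)$ be the number of $G/Y$-classes in $(L/Y)\setminus(N/Y)$. If $Y_1\le Y$, then $1\le\nu(Y)\le\nu(Y_1)\le n$ by \eqref{eq:LN}.

For example, let $\chi$ be the character of degree $2$ of $G=L=S_4$, with $N=A_4$, $p=2$, and let $Y$ be the normal subgroup of order $4$. Then $\nu(N)=\nu(Y)=1$, but $\nu(1)=2$: the class of involutions of $S_3$ splits into transpositions and $4$-cycles.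

\begin{lemma}\label{lem:pnil}
If $Y_1\le Y\le N$ are normal in $G$ and $\nu(Y)=\nu(Y_1)$, then $Y/Y_1$ has a normal $p$-complement, that is, a normal $p'$-subgroup whose quotient is a $p$-group.
\end{lemma}

\begin{proof}
We use only that $G$ is solvable and $L/N$ is a non-trivial $p$-group, so we may pass to $G/Y_1$ and assume $Y_1=1$. The natural surjection from the $G$-classes in $L\setminus N$ to the $G/Y$-classes in $(L/Y)\setminus(N/Y)$ is then a bijection. Elements of one coset $xY$ have the same image, so
\begin{equation}\label{eq:coset}
xY \text{ is contained in the $G$-class of } x, \text{ for all } x\in L\setminus N.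
\end{equation}
This property passes to $G/Z$ for every $Z\trianglelefteq G$ with $Z\le Y$. Suppose that $Y/O_{p'}(Y)$ is not a $p$-group. We construct a quotient in which a normal $p$-subgroup $D\neq 1$ has a complement; there \eqref{eq:coset} will force a $p$-element to act on $D$ without fixed points.

Passing to $G/O_{p'}(Y)$ we may assume $O_{p'}(Y)=1$. Let $M=O_p(Y)<Y$ and $X/M=O_{p'}(Y/M)$. Then $X>M$, because $Y/M$ is solvable and $O_p(Y/M)=1$. Let $Q\neq1$ be a complement to $M$ in $X$. Since $C_Y(M)\le M$, the group $Q$ acts faithfully on $M$, hence non-trivially on $W=M/\Phi(M)$. As $M$ acts trivially on $W$, the factors in $W=[W,Q]\times C_W(Q)$ equal $[W,X]$ and $C_W(X)$, so they are $G$-invariant. Let $M_1$ be the preimage of $C_W(Q)$ in $M$, let $\hat G=G/M_1$, use hats for images, and put $D=\hat M$. Then $D\cong[W,Q]$ is a non-trivial normal $p$-subgroup of $\hat G$ contained in $\hat Y$, $C_D(\hat Q)=1$, and $\hat X=D\hat Q\trianglelefteq\hat G$. The complements to $D$ in $\hat X$ are conjugate under $D$, so $\hat G=G_0D$ with $G_0=N_{\hat G}(\hat Q)$ (the Frattini argument). Moreover $[D\cap G_0,\hat Q]\le D\cap\hat Q=1$,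 so $D\cap G_0\le C_D(\hat Q)=1$.

Let $x$ be a $p$-element of $L\setminus N$; it exists because a Sylow $p$-subgroup of $L$ maps onto $L/N$. Let $x_0$ be the unique element of $\hat xD\cap G_0$. It lies in $\hat L\setminus\hat N$ because $D\le\hat N$, and it is a $p$-element because $G_0\cong\hat G/D$. By \eqref{eq:coset} every element of $x_0D$ has the form $x_0^{u\delta}$ with $u\in G_0$, $\delta\in D$. Reducing modulo $D$ gives $x_0^u\in x_0D\cap G_0=\{x_0\}$. Hence $x_0D=\{x_0^\delta\mid\delta\in D\}$, and counting gives $C_D(x_0)=1$. But a $p$-element acting on a non-trivial $p$-group has a non-trivial fixed point.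
\end{proof}

\begin{proposition}\label{prop:height}
If $L\setminus N$ contains an element of order $p^a$, then $h(L)\le n(m_0+2a+1)$.
\end{proposition}

\begin{proof}
Let $y$ be such an element. Refine $N\ge1$ to part of a chief series of $G$. Going down, $\nu$ is non-decreasing with values in $\{1,\dots,n\}$. So the series splits into at most $n$ sections $Y/Y_1$ with $\nu(Y)=\nu(Y_1)$, separated by at most $n-1$ single chief factors, each of height $1$. By Lemma~\ref{lem:pnil} a section $Y/Y_1$ has a normal $p$-complement $Q$; it is characteristic in $Y/Y_1$, hence normal in $L/Y_1$. The pair $(L/Y_1,N/Y_1)$ is $m_0$-tight and $yY_1$ has order dividing $p^a$, so $h(Q)\le m_0-1+2a$ by Lemma~\ref{lem:tight}(c), and $h(Y/Y_1)\le m_0+2a$. Adding $h(L/N)=1$, we get $h(L)\le1+n(m_0+2a)+(n-1)$.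
\end{proof}

Since Turull's bound involves $a$ and not $p^a$, the size of $p$ plays no role. Counting alone gives the following value of $a$.

\begin{lemma}\label{lem:smalld}
$L\setminus N$ contains an element of order $p^a$ with $a\le d+\log_2m_0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tight}(b) there is $u\in L\setminus N$ with $|C_L(u)|\le m_0p^d$. The $p'$-part of $u$ lies in $N$, so its $p$-part $y$ lies in $L\setminus N$, and $\langle y\rangle\le C_L(u)$.
\end{proof}

\section{An element of small order when $d$ is large}\label{sec:large}

It remains to remove the dependence on $d$. Large $d$ is a restrictive condition. For instance, replace $\mathbb F_p$ by $\mathbb F_q$ in Example~\ref{ex:affine}. A translation $\tau\ne1$ now centralizes the $r^{q/p-1}$ functions in $N$ that are constant on its orbits, so $N\tau$ consists of $r^{q/p-1}$ $N$-classes. The stabilizer of $N\tau$ in $G$ is $L$, so $\chi$ vanishes on at least $r^{q/p-1}/q$ classes. The same tension between modules of large dimension and small fixed-point spaces drives Lemma~\ref{lem:pprime} below.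

Put $c=\beta(m_0)$ and $m=m_0c$. Euler's function satisfies $\phi(d)\ge\sqrt{d/2}$, since $\phi(d)^2/d$ is multiplicative, at least $1$ at odd prime powers and at least $1/2$ at powers of $2$. So there is $d_0=d_0(n)\ge9$ such that every $d\ge d_0$ satisfies
\begin{enumerate}
\item[(C1)] $2^d>\max\{q_0,m\}$;
\item[(C2)] $d\ge bc$;
\item[(C3)] $2^{\phi(d)}\ge4nd^2$;
\item[(C4)] $2^{d/4}\ge2nd$;
\item[(C5)] $2^{d/4-2}>2^{m+1}m^3(d+2\log_2m)$.
\end{enumerate}

\begin{proposition}\label{prop:large}
If $d\ge d_0$, then $L\setminus N$ contains a $p$-element of order at most $m^3p^2$.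
\end{proposition}

Assume $d\ge d_0$ throughout this section. By (C1) we have $q>q_0$; let $A\le\mathbb F_q^\times$ be as in Lemma~\ref{lem:semilinear}. We replace $L$ by a minimal normal subgroup $K$ covering $V$, bound the order of a suitable $p$-element $x$ in the largest $p$-quotient $K/O^p(K)$, and then show that $O^p(K)$ is a $p'$-group, so that passing to the quotient does not change the order of $x$.

\subsection{A minimal cover of $V$}
Let $K$ be minimal among the normal subgroups of $G$ that are contained in $L$ but not in $N$, and let $K_0=K\cap N$. Since $L/N$ is a chief factor, $KN=L$, so $K/K_0\cong V$ compatibly with the action of $G$; we identify the two.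

\begin{lemma}\label{lem:cover}
\begin{enumerate}
\item[(a)] If $D\trianglelefteq G$, $D\le K$ and $D$ has non-zero image in $V$, then $D=K$.
\item[(b)] $O^{p'}(K)=K$.
\item[(c)] $|C:K|\le bc$, and $(K,K_0)$ is $m$-tight.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is the minimality of $K$. (b) The subgroup $O^{p'}(K)$ has index prime to $p$, so it is not contained in $K_0$; apply (a).

(c) We have $L/K_0=K/K_0\times N/K_0$ with $K/K_0$ abelian and $N/K_0\cong L/K$. For $x\in K\setminus K_0$ the element $xK_0$ is central in $L/K_0$, so the classes of $L/K_0$ in the coset $xN/K_0$ correspond to the classes of $N/K_0$. Lemma~\ref{lem:tight}(a) gives $k(L/K)\le m_0$, so $|L:K|\le c$ and $|C:K|\le bc$. The coset $xK_0=xN\cap K$ is $L$-invariant, so it is a union of at most $m_0$ $L$-classes, and each splits into at most $c$ $K$-classes.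
\end{proof}

\subsection{An element that sees only large $p$-groups}
Call a prime $\ell\neq p$ \emph{primitive} if $p$ has order exactly $d$ modulo $\ell$. For $j<d$ the order $|\operatorname{GL}_j(p)|$ is a power of $p$ times $\prod_{i\le j}(p^i-1)$, so it is prime to $\ell$. With coprime action on the Frattini quotient this gives:
\begin{equation}\label{eq:prim}
\text{if $\ell$ is primitive, an $\ell$-element acting on a $p$-group of order $<q$ acts trivially.}
\end{equation}
We need a primitive prime dividing $|A|$. As $A$ may have index up to $nd$ in $\mathbb F_q^\times$, we must show that the primitive part of $q-1$ exceeds $nd$.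

\begin{lemma}\label{lem:primitive}
Let $p$ be a prime, $d\ge3$, and let $\Psi$ be the largest divisor of $p^d-1$ all of whose prime factors are primitive. Then $\Psi>p^{\phi(d)}/(4d)$.
\end{lemma}

\begin{proof}
Let $\Phi_d$ be the $d$-th cyclotomic polynomial; $\Phi_d(p)$ divides $p^d-1$. Let $r$ be a prime divisor of $\Phi_d(p)$ that is not primitive, let $i<d$ be the order of $p$ modulo $r$, and write $d=d'r^j$ with $r\nmid d'$. If $\zeta$ is a primitive $d$-th root of unity, then $\zeta^{r^j}$ is a primitive $d'$-th root of unity; so $\Phi_d(t)$ divides $\Phi_{d'}(t^{r^j})\equiv\Phi_{d'}(t)^{r^j}\pmod r$, and $p$ is a root of $\Phi_{d'}$ modulo $r$. In particular $i\mid d'$. If $i<d'$, then $(t^i-1)\Phi_{d'}(t)$ divides $t^{d'}-1$ and $p$ is a double root of $t^{d'}-1$ modulo $r$, which is impossible as $r\nmid d'$. So $i=d'$ and $j\ge1$. Since $d'=i$ divides $r-1$, the prime $r$ is the largest prime divisor of $d$. Thus there is at most one such $r$, and $r\le d$.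

Next, $r^2\nmid\Phi_d(p)$. Indeed $\Phi_d(p)$ divides $(p^d-1)/(p^{d/r}-1)=1+y+\dots+y^{r-1}$, where $y=p^{d/r}=1+\gamma r$ because $i\mid d/r$. For odd $r$ this sum is congruent to $r+\gamma r\cdot r(r-1)/2\equiv r$ modulo $r^2$. For $r=2$ we have $d'=1$, so $d\ge4$ is a power of $2$, $y$ is an odd square, and $1+y\equiv2\pmod4$. Hence $\Psi\ge\Phi_d(p)/d$. Finally, with the M\"obius function $\mu$ and $\sum_{e\mid d}e\,\mu(d/e)=\phi(d)$,
\[
\Phi_d(p)=\prod_{e\mid d}(p^e-1)^{\mu(d/e)}\ge p^{\phi(d)}\prod_{e\ge1}(1-2^{-e})\ge p^{\phi(d)}\cdot\tfrac12\cdot\tfrac34\cdot\Bigl(1-\sum_{e\ge3}2^{-e}\Bigr)=\tfrac9{32}\,p^{\phi(d)},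
\]
and $9/32>1/4$.
\end{proof}

If no primitive prime divided $|A|$, then $|A|$ would divide $(q-1)/\Psi$, and $|A|\ge(q-1)/(nd)$ would give $\Psi\le nd$, hence $p^{\phi(d)}<4nd^2$, contrary to (C3). So fix a primitive prime $\ell$ dividing $|A|$. Since $d\mid\ell-1$, (C2) gives $\ell>bc$. Let $A_\ell$ be the subgroup of order $\ell$ of the cyclic group $A$, and let $g\in G$ be the $\ell$-part of a preimage of a generator of $A_\ell$. Then $g$ is an $\ell$-element whose image generates $A_\ell$; in particular $[V,\langle g\rangle]\ne0$.

\begin{lemma}\label{lem:derived}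
$K_0=K'$.
\end{lemma}

\begin{proof}
Let $W=K/K'$ and note $K'\le K_0$. By Lemma~\ref{lem:cover}(b) the abelian group $W$ is a $p$-group. We show that $g$ centralizes $K_0/K'$ and that $C_W(g)=1$.

For $x\in K\setminus K_0$ the coset $xK_0$ consists of $|K_0:K'|$ cosets of $K'$, each a union of $K$-classes. So $|K_0:K'|\le m<q$ by tightness and (C1), and $g$ centralizes $K_0/K'$ by \eqref{eq:prim}.

To use minimality we need $[W,\langle g\rangle]$ to be $G$-invariant; here $\ell>bc$ enters. The group $\langle g\rangle C$ is the preimage of $A_\ell\trianglelefteq H$, so it is normal in $G$. The $\ell$-element $g$ permutes the fewer than $\ell$ elements of $C/K$, so it fixes them all. Thus $\langle g\rangle K/K$ is central in $\langle g\rangle C/K$, and its index divides $|C:K|$, which is prime to $\ell$. It is therefore the unique Sylow $\ell$-subgroup of $\langle g\rangle C/K$, and $\langle g\rangle K\trianglelefteq G$. Since $K$ acts trivially on $W$, the subgroup $[W,\langle g\rangle]=[W,\langle g\rangle K]$ is $G$-invariant. Its image in $V$ is non-zero, so it equals $W$ by Lemma~\ref{lem:cover}(a). Now $W=[W,\langle g\rangle]\times C_W(g)$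 gives $C_W(g)=1$.
\end{proof}

\subsection{The order of $x$ in the $p$-quotient}
Let $R=O^p(K)\le K'$ and $P=K/R$. By Lemma~\ref{lem:tight}(a),(b) there is $\bar x\in P\setminus (K'/R)$ with $|C_P(\bar x)|\le mq$. A Sylow $p$-subgroup of $K$ maps onto $P$, so $\bar x=xR$ with a $p$-element $x\in K\setminus K'$, which we fix. The trivial bound $|\bar x|\le mq$ is improved by showing that most of the centralizer is taken up by a section of order at least $q$ on which $g$ acts non-trivially. The part $E$ of $P$ that $g$ and its conjugates do not see is central, and it is handled with commutators.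

\begin{lemma}\label{lem:order}
$|\bar x|\le m^3p^2$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the normal closure of $gR$ in $G/R$ and let $E=C_P(\Gamma)\trianglelefteq G/R$. The subgroup $[P,\Gamma]\le P$ is normal in $G/R$ with non-zero image in $V$, so $[P,\Gamma]=P$ by Lemma~\ref{lem:cover}(a); in particular $E\ne P$. We have $[E,\Gamma,P]=1$ and $[P,E,\Gamma]\le[E,\Gamma]=1$, so $[P,E]=[\Gamma,P,E]=1$ by the three subgroups lemma. Thus $E\le Z(P)$.

Let $E_1/E$ be a minimal normal subgroup of $(G/R)/E$ contained in $P/E$. It is elementary abelian, and it is central in $P/E$ because it meets $Z(P/E)$ non-trivially. If $|E_1/E|<q$, then by \eqref{eq:prim} every conjugate of $gR$ centralizes $E_1/E$; it also centralizes $E$, hence $E_1$ by coprime action. Then $E_1\le E$, which is false. So $|E_1/E|\ge q$.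

Let $j$ be the order of $\bar xE_1$ in $P/E_1$. The group $C_{P/E}(\bar xE)$ contains $\langle\bar x\rangle E_1/E$, of order at least $jq$, and has order at most $mq$ by Lemma~\ref{lem:elem}(a). So $j\le m$, and $\bar x^{jp}\in E$.

Let $P_1$ be the preimage of $C_{P/E}(\bar xE)$ in $P$; then $|P_1|\ge q|E|$. Since $E$ is central, $y\mapsto[\bar x,y]$ is a homomorphism $P_1\to E$ with kernel $C_P(\bar x)$. Its image $I$ has order at least $q|E|/(mq)$, so $|E:I|\le m$. For $y\in P_1$ the commutator $[\bar x,y]$ is central, so $[\bar x,y]^{jp}=[\bar x^{jp},y]=1$, and $I$ has exponent dividing $jp$. Raising $\bar x$ to the power $jp$ leads into $E$, the power $|E:I|$ then leads into $I$, and the power $jp$ leads to $1$. So $|\bar x|\le(jp)^2|E:I|\le m^3p^2$.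
\end{proof}

\subsection{Modules in characteristic $r\ne p$ are large}
If $P$ acts non-trivially on a chief factor $U$ of order prime to $p$, we want $\dim U$ to be exponential in $d$. Either $U$ has many types of constituents, or the stabilizer of one type still acts irreducibly on $V$; in the second case the image of $P$ on a constituent $W$ has abelianization $V$ and cyclic center, which forces $W$ to be large.

\begin{lemma}\label{lem:dim}
Let $r\ne p$ be a prime and let $U$ be an irreducible $\mathbb F_rG$-module on which $R$ acts trivially and $K$ non-trivially. Then $\dim U\ge q^{1/4}$.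
\end{lemma}

\begin{proof}
Suppose $\dim U<q^{1/4}$ and let $\bar U=U\otimes\overline{\mathbb F}_r$. As $K$ acts through the $p$-group $P$, the $K$-module $\bar U$ is semisimple. The $G$-submodule $C_U(K)$ is proper, hence $0$, so $K$ has no non-zero fixed vector in $\bar U$. The group $G$ permutes the fewer than $q^{1/4}$ isomorphism types of irreducible $K$-submodules of $\bar U$. Let $W$ be such a submodule, $B$ the stabilizer of its type, and $J$ the kernel of $K$ on $W$. Then $|G:B|<q^{1/4}$, $R\le J<K$, and $B$ normalizes $J$.

Let $A_W$ be the intersection of $A$ with the image of $B$ in $H$, and let $\sigma\in B$ induce a generator of $A_W$. Since $|A:A_W|\le|G:B|$, condition (C4) gives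
\[
|A_W|\ge\frac{q-1}{nd\,q^{1/4}}\ge\frac{q^{3/4}}{2nd}\ge q^{1/2}.
\]
A proper subfield of $\mathbb F_q$ has fewer than $q^{1/2}$ non-zero elements, so the scalar induced by $\sigma$ generates the field $\mathbb F_q$. Hence $0$ and $V$ are the only $\sigma$-invariant subgroups of $V=K/K'$.

The subgroup $JK'/K'$ is $\sigma$-invariant. If $JK'=K$, the non-trivial $p$-group $\tilde P=K/J$ would equal its derived subgroup, which is impossible. So $J\le K'$ and $\tilde P/\tilde P'\cong V$; every characteristic subgroup of $\tilde P$ containing $\tilde P'$ is therefore $\tilde P'$ or $\tilde P$. By Schur's lemma $Z=Z(\tilde P)$ acts faithfully on $W$ by scalars, so $Z$ is cyclic. As $V$ is not cyclic, $\tilde P\neq Z$. Let $Z_2/Z=Z(\tilde P/Z)$, so $Z_2>Z$. From $[Z_2,\tilde P,\tilde P]=1$ the three subgroups lemma gives $[\tilde P',Z_2]=1$, and $Z_2$ is not central; so $C_{\tilde P}(Z_2)=\tilde P'$.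

Suppose $Z_2\le\tilde P'$. Then $Z_2$ is abelian and normal, so $W$ is the direct sum of eigenspaces of $Z_2$, permuted by $\tilde P$. Let $\eta:Z_2\to\overline{\mathbb F}_r^{\,\times}$ be the character of one of them; it is faithful on $Z$. An element $t$ fixes $\eta$ if and only if $\eta([u,t])=1$ for all $u\in Z_2$. As $[u,t]\in Z$, this means $t\in C_{\tilde P}(Z_2)=\tilde P'$. So there are at least $q$ eigenspaces, and $\dim W\ge q$.

Suppose $Z_2\not\le\tilde P'$. Then $Z_2\tilde P'=\tilde P$, so $Z_2=\tilde P$ because $\tilde P'\le\Phi(\tilde P)$. Hence $Z=C_{\tilde P}(Z_2)=\tilde P'$ has index $q$, and Lemma~\ref{lem:class2} gives $\dim W\ge q^{1/2}$.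

In both cases $\dim U\ge\dim W\ge q^{1/2}$, a contradiction.
\end{proof}

\subsection{No $p$-layer below $R$}
If $p$ divides $|R|$, there is a $p$-chief factor $M$ lying below a $p'$-chief factor $U$ that lies directly below $P$. The dimension of $U$ is exponential in $d$, and $M$ must be large enough to carry an action that involves $U$. On the other hand, tightness makes $\dim C_M(x)$ linear in $d$, and $x$ has order at most $m^3p^2$ on $M$, so $\dim M$ is at most of order $p^2d$.

\begin{lemma}\label{lem:pprime}
$R$ is a $p'$-group.
\end{lemma}

\begin{proof}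
Let $T=O^{p'}(R)$, suppose $T\ne1$, and let $M=T/T_1$ be a chief factor of $G$. Since $O^{p'}(T)=T$, $M$ is a $p$-group; put $\Delta=\dim_{\mathbb F_p}M$. It is a normal Sylow $p$-subgroup of $R/T_1$. If $R$ centralized $M$, then $M$ would be a direct factor of $R/T_1$ by Schur--Zassenhaus, contrary to $O^p(R)=R$. So $T\le C_R(M)<R$, and we choose $S\trianglelefteq G$ such that $U=R/S$ is a chief factor and
\[
T_1<T\le C_R(M)\le S<R\le K'<K .
\]
As a quotient of $R/T$, $U$ is an elementary abelian $r$-group with $r\ne p$, and $R$ acts trivially on it. If $K$ acted trivially, $U$ would be a central Hall $p'$-subgroup of $K/S$, hence a direct factor, contrary to $O^{p'}(K)=K$. So $\dim U\ge q^{1/4}$ by Lemma~\ref{lem:dim}.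

\emph{Lower bound for $\Delta$.} The group $R/C_R(M)$ embeds in $\operatorname{GL}_\Delta(p)$, and a Sylow $r$-subgroup of it maps onto $U$, so it needs at least $\dim U$ generators. Lemma~\ref{lem:gens} gives $q^{1/4}\le2\Delta$.

\emph{The centralizer of $x$ above $T$.} Let $\hat x=xT$, $X=C_{K/T}(\hat x)$ and $Q_0=X\cap R/T$. Then $X/Q_0$ embeds in $C_P(\bar x)$, so $|X:Q_0|\le mq$. By Lemma~\ref{lem:tight}(a),(c), applied to the normal $p'$-subgroup $R/T$ of $K/T$, the group $Q_0$ is a union of at most $m$ $X$-classes. Let $Q_0>Q_1>\dots>Q_s=1$ be normal subgroups of $X$ whose quotients are chief factors of $X$; then $s\le m-1$ by Lemma~\ref{lem:elem}(b). The group $X/Q_i$ acts on the abelian group $Q_i/Q_{i+1}$ with at most $m$ orbits, so $|Q_i:Q_{i+1}|\le\gamma_i$, where $\gamma_i=m|X:Q_i|$. Hence $\gamma_{i+1}=\gamma_i|Q_i:Q_{i+1}|\le\gamma_i^2$, and $\gamma_0\le m^2q$. Therefore $m|X|=\gamma_s\le(m^2q)^{2^m}$.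

\emph{The centralizer of $x$ in $M$.} Work in $K/T_1$ and let $x_1=xT_1$. The coset $x_1M$ lies in $x_1(K'/T_1)$, so it meets at most $m$ classes of $K/T_1$. An element conjugating one element of $x_1M$ to another fixes $\hat x$, so it lies in the preimage $\tilde X$ of $X$. Thus $\tilde X$ has at most $m$ orbits on $x_1M$. For $u,\delta\in M$ we have $(x_1u)^\delta=x_1u[x_1,\delta]$, and $\delta\mapsto[x_1,\delta]$ is an endomorphism of $M$ with kernel $C_M(x)$. So each $M$-orbit on $x_1M$ has $|M:C_M(x)|$ elements, and there are $|C_M(x)|$ of them. The group $\tilde X/M\cong X$ permutes these $M$-orbits with at most $m$ orbits, so $|C_M(x)|\le m|X|\le(m^2q)^{2^m}$ and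
\[
\dim C_M(x)\le2^m(d+2\log_2m).
\]

\emph{Upper bound for $\Delta$.} The group $T$ acts trivially on $M$, so $x$ acts through $\hat x$. As $R/T$ is a $p'$-group and $\hat x$ a $p$-element, $\hat x$ has the same order $p^a$ as $\bar x$, and $p^a\le m^3p^2$ by Lemma~\ref{lem:order}. On $M$ we have $(x-1)^{p^a}=x^{p^a}-1=0$, so the Jordan blocks of $x$ have size at most $p^a$, and their number is $\dim C_M(x)$. Combining the bounds,
\[
p^{d/4}\le2\Delta\le2^{m+1}m^3p^2(d+2\log_2m).
\]
Since $d>8$, we have $p^{d/4-2}\ge2^{d/4-2}$, and this contradicts (C5).
\end{proof}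

\begin{proof}[Proof of Proposition~\ref{prop:large}]
The $p$-element $x$ lies in $K\setminus K'=K\setminus N\subseteq L\setminus N$ by Lemma~\ref{lem:derived}. By Lemma~\ref{lem:pprime}, $\langle x\rangle\cap R=1$, so $|x|=|\bar x|\le m^3p^2$ by Lemma~\ref{lem:order}.
\end{proof}

\section{Proof of the theorem}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $a_0=\max\{d_0+\log_2m_0,\ 2+3\log_2m\}$. By Lemma~\ref{lem:smalld} if $d<d_0$, and by Proposition~\ref{prop:large} if $d\ge d_0$, the set $L\setminus N$ contains an element of order $p^a$ with $a\le a_0$. Lemma~\ref{lem:semilinear} and Proposition~\ref{prop:height} give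
\[
h(G)\le h(G/L)+h(L)\le\log_2b+\max\{2,\log_2(bq_0)\}+n(m_0+2a_0+1).
\]
The constants $b,q_0,m_0,m,d_0$ depend only on $n$; let $f(n)$ be the integer part of the right-hand side. For the last assertion choose a non-linear $\chi$ with $z(\chi)=n(G)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{gorenstein} Gorenstein, \emph{Finite Groups}.

\bibitem{isaacs} Isaacs, \emph{Character Theory of Finite Groups}.

\bibitem{zeros} \emph{On the number of conjugacy classes of zeros of characters}, \texttt{https://www.uv.es/amoquin/20.pdf}.

\bibitem{turull} Turull, \emph{Fitting height of groups and of fixed points}, J. Algebra 86 (1984).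

\end{thebibliography}
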